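# A closed generating cone in $\ell_2\oplus\ell_1$ with no Lipschitz decomposition

## 1. Closed generating cones and the two halves of a vector

All Banach spaces in these notes are real.

**Definition (cone, order).** A cone in a Banach space $X$ is a nonempty set $C\subseteq X$ with $C+C\subseteq C$, $\lambda C\subseteq C$ for all $\lambda\ge 0$, and $C\cap(-C)=\{0\}$. It orders $X$ by $x\le y\iff y-x\in C$.

Example: the coordinatewise nonnegative sequences in $\ell_p$. The order is the coordinatewise one.

**Definition (closed cone).** The cone $C$ is closed if it is norm-closed.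

Example: the nonnegative sequences in $\ell_2$ form a closed cone. The finitely supported nonnegative sequences form a cone that is not closed, since $(1,\frac12,\frac14,\dots)$ is a limit of its truncations.

**Definition (generating cone, generation constant).** The cone $C$ is generating if $X=C-C$. We call $\alpha$ a generation constant if every $x\in X$ can be written $x=a-b$ with $a,b\in C$ and $\|a\|+\|b\|\le\alpha\|x\|$.

Example: $\ell_1^+$, the set of nonnegative elements of $\ell_1$, is generating in $\ell_1$. Indeed $x=x^+-x^-$ with coordinatewise positive and negative parts, and $\|x^+\|_1+\|x^-\|_1=\|x\|_1$, so $\alpha=1$ works. By contrast $[0,\infty)\times\{0\}$ is a closed cone in $\mathbb R^2$ that is not generating.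

**Definition (normal cone, base).** The cone $C$ is normal if there is a constant $\nu$ such that $0\le x\le y$ implies $\|x\|\le\nu\|y\|$. A base of $C$ is a convex set $B\subseteq C$ such that every nonzero $x\in C$ equals $\lambda b$ for exactly one $\lambda>0$ and one $b\in B$.

Example: $\ell_1^+$ is normal with $\nu=1$, and $\{x\in\ell_1^+:\sum_k x_k=1\}$ is a bounded closed base of it.

**Definition (Lipschitz decomposition).** A function $f:X\to C$ is Lipschitz if there is $L\ge0$ with $\|f(x)-f(y)\|\le L\|x-y\|$ for all $x,y\in X$. A decomposition of $(X,C)$ is a pair of functions $(\cdot)^\pm:X\to C$ with $x=x^+-x^-$ for every $x\in X$. It is a Lipschitz decomposition if both functions are Lipschitz.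

Example: on $X=\mathbb R$ with $C=[0,\infty)$, take $x^+=\max(x,0)$ and $x^-=\max(-x,0)$. Both are $1$-Lipschitz.

If $C$ is generating, every $x$ has some decomposition into two positive halves, usually a great many. We want to choose the halves so that they move at a controlled speed when $x$ moves. The paper "On the Lipschitz decomposition problem in ordered Banach spaces and its connections to other branches of mathematics" asks which of the following mutually exclusive statements is true.

(1) For every Banach space $X$ ordered by a closed generating cone $C$ there exists a Lipschitz decomposition.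

(2) There exists a Banach space $X$ ordered by a closed generating cone $C$ for which there exists no Lipschitz decomposition.

We shall prove that (2) is true, with an explicit cone in $\ell_2\oplus\ell_1$.

## 2. Lattices, interior points, and one basis vector at a time

**Coordinatewise order.** In $\ell_p$ with its nonnegative sequences, take coordinatewise positive and negative parts. Since $t\mapsto\max(t,0)$ is $1$-Lipschitz on $\mathbb R$, both maps are $1$-Lipschitz.

**A cone with an interior point.** Suppose $C$ contains the closed ball of radius $r>0$ around $e$. Put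
$$x^+=x+\tfrac{\|x\|}{r}\,e,\qquad x^-=\tfrac{\|x\|}{r}\,e .$$
Clearly $x^+-x^-=x$ and $x^-\in C$. For $x\ne0$, $x^+=\frac{\|x\|}{r}\big(e+r\frac{x}{\|x\|}\big)\in C$. The Lipschitz constants are at most $1+\|e\|/r$.

**Finite dimensions.** If $\dim X<\infty$ and $C$ is generating, then $C$ spans $X$, so it contains a basis $b_1,\dots,b_d$. The set $\{\sum t_ib_i: t_i>0\}$ is open, lies in $C$, and contains $\sum b_i$. So $C$ has an interior point, and a Lipschitz decomposition exists. A counterexample must therefore be infinite-dimensional. In finite dimensions the interest lies in how large the Lipschitz constant must be compared with the generation constant.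

**One basis vector at a time.** Here is the first general recipe one would try. Suppose $C$ is closed with generation constant $\alpha$, and let $X=\ell_1$ with any such cone. Write each unit basis vector as $e_i=a_i-b_i$ with $a_i,b_i\in C$, $\|a_i\|+\|b_i\|\le\alpha$, and superpose:
$$x^+=\sum_i\big(x_i^+a_i+x_i^-b_i\big),\qquad x^-=\sum_i\big(x_i^+b_i+x_i^-a_i\big).$$
Here $t^+=\max(t,0)$ and $t^-=\max(-t,0)$. The series converge absolutely, they lie in $C$ because $C$ is closed, and $x^+-x^-=\sum_ix_i(a_i-b_i)=x$. The map $t\mapsto t^+a+t^-b$ is $\max(\|a\|,\|b\|)$-Lipschitz: this is clear for two numbers of the same sign, and for opposite signs one passes through $0$. Hence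
$$\|x^+-y^+\|\le\alpha\sum_i|x_i-y_i|=\alpha\|x-y\|_1 ,$$
and the same for $x^-$. So for $X=\ell_1$ the recipe always works.

Now try $X=\ell_2$. The same estimate gives $\alpha\sum_i|x_i-y_i|$, and this sum is not controlled by $|x-y|$. On vectors supported in the first $d$ coordinates it is at most $\sqrt d\,|x-y|$, with equality when $x-y=(1,\dots,1)$. This is where the recipe stops: a loss of $\sqrt d$, which is infinite in the limit. The vector $(1,\dots,1)/\sqrt d$ has some decomposition of size at most $\alpha$, but that decomposition need not be related to those of the $e_i$, and switching from one to the other must be done slowly.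

We shall build a cone for which a loss of order $\sqrt N$ on $N$-dimensional pieces cannot be avoided. The principle of the construction is that decomposing a vector $z\in\ell_2$ should force one to write $z$ as an $\ell_1$-combination of unit-ball vectors, and should make the *size* of the coefficients visible in the positive half.

## 3. A cone built on a surjection $\ell_1(I)\to Z$

We do the construction for a general space $Z$, since three choices of $Z$ will be needed. Think of $Z=\ell_2$.

**Setting.** Let $(Z,|\cdot|)$ be a separable Banach space, $I$ a finite or countably infinite index set, and $(s_k)_{k\in I}$ vectors in the closed unit ball $B_Z$ such that every $z\in B_Z$ satisfies $|z-s_k|\le\frac12$ for some $k$. (A sequence that is dense in $B_Z$ has this property.) Write $\ell_1$ for $\ell_1(I)$ and let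
$$Q:\ell_1\to Z,\qquad Q\beta=\sum_k\beta_ks_k,\qquad\text{so } \|Q\|\le1 .$$
Let $X=Z\oplus\ell_1$ with $\|(z,w)\|=|z|+\|w\|_1$, and
$$C=\{(Q\beta,w):\ w\in\ell_1,\ 0\le\beta\le w\ \text{coordinatewise}\}. \tag{1}$$

**The smallest example.** Take $Z=\mathbb R$, $s_1=\frac12$, $s_2=-\frac12$; every point of $[-1,1]$ is within $\frac12$ of one of them. Then $Q\beta=\frac12(\beta_1-\beta_2)$ and
$$C=\{(z,w_1,w_2): w_1,w_2\ge0,\ -\tfrac12w_2\le z\le\tfrac12w_1\}\subset\mathbb R^3 .$$
One decomposition of $(z,0,0)$ is $(z^+,2|z|,0)-(z^-,2|z|,0)$; both terms are in $C$ because $0\le z^\pm\le|z|$. In any decomposition the two halves have the same $w$, since their difference has zero $w$-part. If their first coordinates are $u$ and $u-z$, both lie in $[-\frac12w_2,\frac12w_1]$, so $|z|\le\frac12(w_1+w_2)$.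

**Proposition 1.** In the setting above:

(a) Every $z\in Z$ equals $Q\beta$ for some $\beta\in\ell_1$ with $\|\beta\|_1\le2|z|$.

(b) $C$ is a closed cone.

(c) Every $(z,w)\in X$ is $a-b$ with $a,b\in C$ and $\|a\|+\|b\|\le6|z|+\|w\|_1$. In particular $C$ is generating with generation constant $6$.

(d) $|z|\le\|w\|_1$ for $(z,w)\in C$. The set $\{(z,w)\in C:\sum_kw_k=1\}$ is a bounded closed base, and $C$ is normal: $0\le x\le x'$ implies $\|x\|\le2\|x'\|$.

(e) If $(z,0)=p-q$ with $p,q\in C$ and $p=(u,w)$, then
$$|\varphi(z)|\le\sum_kw_k\,|\varphi(s_k)|\qquad\text{for all }\varphi\in Z^*. \tag{2}$$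

(f) If $R:Z\to\ell_1$ is bounded and linear with $QR=\mathrm{id}_Z$, then
$$(z,w)^\pm=\big(Q(Rz)^\pm,\ (Rz)^\pm+(w-Rz)^\pm\big) \tag{3}$$
is a decomposition of $(X,C)$, and both functions have Lipschitz constant at most $\max(3\|R\|,1)$.

*Proof.* **(a): repeated halving.** The case $z=0$ is trivial, and by scaling we may take $|z|=1$. Put $z_0=z$. Given $|z_j|\le1$, choose $k_j$ with $|z_j-s_{k_j}|\le\frac12$ and put $z_{j+1}=2(z_j-s_{k_j})$, so again $|z_{j+1}|\le1$. Then $z_j=s_{k_j}+\frac12z_{j+1}$, and iterating gives $z=\sum_{j\ge0}2^{-j}s_{k_j}$. With $e_k$ the unit vectors of $\ell_1$, take $\beta=\sum_j2^{-j}e_{k_j}$, of norm at most $2$.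

**(b): cone properties, then closedness by coordinatewise compactness.** $C+C\subseteq C$ and $\lambda C\subseteq C$ for $\lambda\ge0$ follow from the linearity of $Q$, by adding or scaling the vectors $\beta$ and $w$. If $\pm(z,w)\in C$, then $w\ge0$ and $-w\ge0$, so $w=0$; then $0\le\beta\le0$, so $z=0$.

For closedness let $(Q\beta_n,w_n)\to(z,w)$ with $0\le\beta_n\le w_n$. For each $k$ the numbers $\beta_{n,k}\in[0,w_{n,k}]$ are bounded in $n$, so a diagonal subsequence has $\beta_n\to\beta$ coordinatewise. Then $0\le\beta\le w$, in particular $\beta\in\ell_1$. If $I$ is finite this is norm convergence. If $I=\mathbb N$, then for every $m$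
$$\sum_{k>m}|\beta_{n,k}-\beta_k|\le\sum_{k>m}(w_{n,k}+w_k)\le2\sum_{k>m}w_k+\|w_n-w\|_1 .$$
Choose $m$ to make the first term on the right small, then $n$ large. This handles the tail, the first $m$ coordinates converge, and $\beta_n\to\beta$ in $\ell_1$. Therefore $Q\beta_n\to Q\beta$, so $z=Q\beta$ and $(z,w)\in C$.

**(c): splitting $\beta$ and the remainder.** Take $\beta$ from (a) and put $\gamma=w-\beta$. Then
$$(z,w)=(Q\beta^+,\ \beta^++\gamma^+)-(Q\beta^-,\ \beta^-+\gamma^-). \tag{4}$$
Indeed $Q\beta^+-Q\beta^-=Q\beta=z$ and $\beta^++\gamma^+-\beta^--\gamma^-=\beta+\gamma=w$. Both terms are in $C$ since $0\le\beta^\pm\le\beta^\pm+\gamma^\pm$. The norms add up to at most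
$$\|\beta^+\|_1+\|\beta^-\|_1+\|\beta\|_1+\|\gamma\|_1=2\|\beta\|_1+\|\gamma\|_1\le3\|\beta\|_1+\|w\|_1\le6|z|+\|w\|_1 .$$

**(d): the second coordinate controls the first.** If $z=Q\beta$ with $0\le\beta\le w$, then $|z|\le\|\beta\|_1\le\|w\|_1$. So a nonzero $(z,w)\in C$ has $\sum_kw_k=\|w\|_1>0$, and it is a positive multiple of exactly one element with $\sum_kw_k=1$. The set of such elements is convex, is the intersection of $C$ with a closed hyperplane, and has norms at most $2$. If $0\le(z,w)\le(z',w')$, then $(z'-z,w'-w)\in C$ gives $0\le w\le w'$, so $\|(z,w)\|\le2\|w\|_1\le2\|w'\|_1\le2\|(z',w')\|$.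

**(e): the two halves share $w$.** From $q=p-(z,0)=(u-z,w)$ we get $u=Q\beta$ and $u-z=Q\beta'$ with $0\le\beta,\beta'\le w$. Subtract: $z=Q(\beta-\beta')$ with $|\beta-\beta'|\le w$ coordinatewise. Hence $|\varphi(z)|=\big|\sum_k(\beta_k-\beta'_k)\varphi(s_k)\big|\le\sum_kw_k|\varphi(s_k)|$.

**(f): a linear lifting solves the problem.** Formula (3) is (4) with $\beta=Rz$, so it is a decomposition into elements of $C$. Since $t\mapsto t^\pm$ is $1$-Lipschitz, passing from $(z,w)$ to $(z',w')$ changes the first component by at most $\|R(z-z')\|_1$ and the second by at most $\|R(z-z')\|_1+\|w-w'\|_1+\|R(z-z')\|_1$. In total this is at most $3\|R\|\,|z-z'|+\|w-w'\|_1$. $\square$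

## 4. The covering inequality, and why linear lifting does not decide the matter

Take $Z=\ell_2$ and $(s_k)$ dense in its unit ball. By Proposition 1(f), a bounded linear right inverse of $Q$ would give a Lipschitz decomposition. There is none. Recall Schur's theorem: weakly convergent sequences in $\ell_1$ converge in norm. If $QR=\mathrm{id}$ with $R$ bounded and linear, then $e_n\to0$ weakly in $\ell_2$, so $Re_n\to0$ weakly and hence in norm, and then $e_n=QRe_n\to0$ in norm, which is false.

More generally, a Lipschitz map $f:\ell_2\to\ell_1$ with $Qf=\mathrm{id}$ cannot be Gateaux differentiable at any point: its derivative there would be a bounded linear $R$ with $QR=\mathrm{id}$. It is tempting to hope that an argument of this kind finishes the problem. But look at what a Lipschitz decomposition provides. In the proof of (e), the vector $\beta-\beta'$ is a right inverse of $Q$ applied to $z$, but nothing makes $\beta$ or $\beta'$ depend on $z$ in a Lipschitz way, or even continuously. The only Lipschitz object is the upper bound $w$. Differentiating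 $w$ says nothing about $\beta-\beta'$. So we must work with $w$ alone, through (2), which in Hilbert space reads
$$|\langle h,z\rangle|\le\sum_kw_k(z)\,|\langle h,s_k\rangle|. \tag{5}$$

At a single $z$, (5) is cheap: it can hold with $\|w(z)\|_1\le2|z|$, by (a), taking $w=|\beta|$. The conflict can only arise from how $w$ varies. Two extreme strategies in $\mathbb R^N$ show the tension. Below, $G$ is a standard Gaussian vector in $\mathbb R^N$ and
$$c:=\sqrt{2/\pi},\qquad\text{so } \mathbb E|\langle a,G\rangle|=c|a|,\qquad \mathbb E|G|^2=N,\qquad \mathbb E|G|\le\sqrt N .$$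
The first formula holds because $\langle a,G\rangle$ is $|a|$ times a standard normal variable, whose first absolute moment is $\frac{2}{\sqrt{2\pi}}\int_0^\infty te^{-t^2/2}dt=c$.

**Same weights in all directions.** Let $w(z)=|z|a$ with a fixed $a\in\ell_1^+$. This is Lipschitz with constant $\|a\|_1$. With $h=z$, (5) becomes $|z|\le\sum_ka_k|\langle z,s_k\rangle|$. Put $z=G$ and take expectations: $\mathbb E|G|\le\sum_k a_kc|s_k|\le c\|a\|_1$. On the other hand $\mathbb E|G|\ge\mathbb E\frac1{\sqrt N}\sum_i|G_i|=c\sqrt N$. So $\|a\|_1\ge\sqrt N$.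

**Weights that follow $z$.** Let $N\ge2$, and let the $s_k$ form a finite $\frac12$-net contained in the unit ball. For $z\neq0$ choose $k(z)$, depending only on $\theta=z/|z|$, with $|\theta-s_{k(z)}|\le\frac12$. Then $2\langle\theta,s_{k(z)}\rangle\ge1+|s_{k(z)}|^2-\frac14\ge\frac34$, so $w(z)=\frac83|z|\,e_{k(z)}$ satisfies (5) for $h=z$, with $\|w(z)\|_1=\frac83|z|$ independent of $N$. But $w$ jumps. The choice $k$ is not constant on the sphere, since no $s$ is within $\frac12$ of both $\theta$ and $-\theta$. A map on the connected sphere with finitely many values, and more than one, is discontinuous.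

The first strategy pays with size and the second with jumps. The next section shows that every compromise costs at least a multiple of $\sqrt N$.

## 5. Gaussian averaging and a dimension bound for $w$

Here is the mechanism. Put $h=z=G$ in (5) and average:
$$N=\mathbb E|G|^2\le\sum_k\mathbb E\,w_k(G)\,|\langle G,s_k\rangle| .$$
If $w_k(G)$ were independent of $G$'s direction, the factor $|\langle G,s_k\rangle|$ would contribute about $c$, and the right side would be about $c\,\mathbb E\|w(G)\|_1$, which is of order $L\sqrt N$ when $w$ is $L$-Lipschitz. That would force $L\gtrsim\sqrt N$. The function $w_k$ may be correlated with $|\langle G,s_k\rangle|$, but the correlation with $|\langle G,s_k\rangle|-c$ can be turned by integration by parts into an average of $\nabla w_k$. The Lipschitz condition in $\ell_1$ bounds the *sum* of all $|\nabla w_k|$, and this total is again of order $L\sqrt N$.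

Let $\kappa:=c+c^{-1}=\sqrt{2/\pi}+\sqrt{\pi/2}<2.06$.

**Lemma 1.** Let $w:\mathbb R^N\to\ell_1^+$ be $L$-Lipschitz, and let $s_k\in\mathbb R^N$, $|s_k|\le1$, satisfy $|z|^2\le\sum_kw_k(z)|\langle z,s_k\rangle|$ for all $z\in\mathbb R^N$. Then $\sqrt N\le\kappa L$.

(If the index set is finite, put further coordinates of $w$ and further $s_k$ equal to zero.)

*Proof.* **Step 1: write $|t|-c$ as $tg-g'$ with $|g|\le1$.** This prepares the integration by parts, since $\frac{d}{dt}\big(-g(t)e^{-t^2/2}\big)=(tg(t)-g'(t))e^{-t^2/2}$.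

For $t\ge0$ let
$$\psi(t)=c\,e^{t^2/2}\int_t^\infty e^{-r^2/2}\,dr,\qquad g(t)=1-\psi(t).$$
Then $\psi>0$, $\psi(0)=c\sqrt{\pi/2}=1$, and $\psi'(t)=t\psi(t)-c$. Since $t\int_t^\infty e^{-r^2/2}dr\le\int_t^\infty re^{-r^2/2}dr=e^{-t^2/2}$, we have $t\psi(t)\le c$, so $\psi'\le0$. Hence $0<\psi\le1$, so $0\le g\le1$ on $[0,\infty)$, and $g(0)=0$. Moreover
$$g'(t)=c-t\psi(t)=c-t+t\,g(t)\qquad(t\ge0).$$
Extend $g$ to an odd function on $\mathbb R$. Since $g(0)=0$, the extension is continuous. Its derivative is the even extension of $g'$, which is continuous, so $g$ is $C^1$. Also $|g|\le1$. Both $tg(t)$ and $g'(t)$ are even, so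
$$|t|-c=t\,g(t)-g'(t)\qquad(t\in\mathbb R). \tag{6}$$

**Step 2: trade the correlation for a gradient.** Let $u:\mathbb R^N\to[0,\infty)$ be Lipschitz, or $C^1$ with $u,\nabla u$ of at most linear growth. We claim that for $|s|\le1$
$$\mathbb E\,u(G)\,|\langle G,s\rangle|\le c\,\mathbb E\,u(G)+\mathbb E|\nabla u(G)| . \tag{7}$$
(For Lipschitz $u$ the gradient exists almost everywhere by Rademacher's theorem.) For $s=0$ this is trivial. Otherwise let $e=s/|s|$ and write points as $y+te$ with $y\perp e$. For fixed $y$ put $\phi(t)=u(y+te)$. If $u$ is $C^1$, so is $\phi$, and $\phi'(t)=\partial_eu(y+te)$. If $u$ is Lipschitz, $\phi$ is Lipschitz, hence absolutely continuous; and by Fubini, for almost every $y$ the function $u$ is differentiable at $y+te$ for almost every $t$, where $\phi'(t)=\partial_eu(y+te)=\langle\nabla u(y+te),e\rangle$. In both cases integration by parts and (6) give, for $T>0$,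
$$\int_{-T}^T\phi(t)(|t|-c)e^{-t^2/2}dt=\Big[-\phi(t)g(t)e^{-t^2/2}\Big]_{-T}^T+\int_{-T}^T\phi'(t)g(t)e^{-t^2/2}dt .$$
Let $T\to\infty$. The boundary terms vanish because $\phi$ has at most linear growth and $|g|\le1$. Multiply by $(2\pi)^{-1/2}$ and integrate over $y$ against the standard Gaussian measure on $e^\perp$. All integrands are dominated by polynomials times Gaussian densities, so Fubini applies, and
$$\mathbb E\,u(G)\big(|\langle G,e\rangle|-c\big)=\mathbb E\,\partial_eu(G)\,g(\langle G,e\rangle)\le\mathbb E|\nabla u(G)| .$$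
Thus $\mathbb E\,u(G)|\langle G,e\rangle|\le c\,\mathbb E\,u(G)+\mathbb E|\nabla u(G)|$. Multiplying by $|s|\le1$ gives (7), since the right side is nonnegative.

**Step 3: bound the sum of all gradients.** Each $w_k$ is Lipschitz, so by Rademacher's theorem, and since a countable union of null sets is null, for almost every $z$ all $w_k$ are differentiable at $z$. For such $z$, any $v\in\mathbb R^N$ and any $m$,
$$\sum_{k\le m}|\langle\nabla w_k(z),v\rangle|=\lim_{\tau\downarrow0}\tau^{-1}\sum_{k\le m}|w_k(z+\tau v)-w_k(z)|\le L|v| ,$$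
because the last sum is at most $\|w(z+\tau v)-w(z)\|_1\le L\tau|v|$. Let $v$ be a standard Gaussian vector and take expectations: the left side becomes $c\sum_{k\le m}|\nabla w_k(z)|$, and the right side is at most $L\sqrt N$. Let $m\to\infty$:
$$c\sum_k|\nabla w_k(z)|\le L\sqrt N\qquad\text{for almost every }z. \tag{8}$$

**Step 4: put $z=G$ in the hypothesis.** All terms are nonnegative, so sums and expectations may be exchanged. By (7), applied to each $u=w_k$ with $s=s_k$, and (8),
$$N=\mathbb E|G|^2\le\sum_k\mathbb E\,w_k(G)|\langle G,s_k\rangle|\le c\,\mathbb E\|w(G)\|_1+\mathbb E\sum_k|\nabla w_k(G)|\le c\,\mathbb E\|w(G)\|_1+c^{-1}L\sqrt N .$$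
Since $\|w(G)\|_1\le\|w(0)\|_1+L|G|$, this gives
$$N\le c\|w(0)\|_1+cL\sqrt N+c^{-1}L\sqrt N=\kappa L\sqrt N+c\|w(0)\|_1 .$$

**Step 5: remove $w(0)$ by rescaling.** For $t>0$ put $w^{(t)}(z)=w(tz)/t$. It is $L$-Lipschitz. Replacing $z$ by $tz$ in the hypothesis and dividing by $t^2$ gives $|z|^2\le\sum_kw^{(t)}_k(z)|\langle z,s_k\rangle|$. So Step 4 applies to $w^{(t)}$: $N\le\kappa L\sqrt N+c\|w(0)\|_1/t$. Let $t\to\infty$ to get $N\le\kappa L\sqrt N$. $\square$

## 6. The cone over $\ell_2$ has no Lipschitz decomposition

**Theorem 1.** Let $(s_k)_{k\ge1}$ be dense in the closed unit ball of $\ell_2$, and let $C\subset X=\ell_2\oplus\ell_1$ be the closed generating cone (1) with $Z=\ell_2$. There are no Lipschitz functions $(\cdot)^\pm:X\to C$ with $x=x^+-x^-$ for all $x$. Hence statement (2) is true and statement (1) is false.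

*Proof.* That $C$ is a closed generating cone is Proposition 1(b), (c). Suppose such functions exist, and let $L$ be a Lipschitz constant of $(\cdot)^+$.

**Step 1: extract $w$.** For $z\in\ell_2$ write $(z,0)^+=(u(z),w(z))$. Then $w(z)\in\ell_1^+$ and
$$\|w(z)-w(z')\|_1\le\|(z,0)^+-(z',0)^+\|\le L\|(z,0)-(z',0)\|=L|z-z'| ,$$
so $w:\ell_2\to\ell_1^+$ is $L$-Lipschitz. By Proposition 1(e), (5) holds for all $z,h\in\ell_2$.

**Step 2: restrict to $N$ dimensions.** Let $E_N\cong\mathbb R^N$ be the span of the first $N$ unit vectors, and $P_N$ the orthogonal projection onto it. For $z\in E_N$, (5) with $h=z$ gives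
$$|z|^2\le\sum_kw_k(z)|\langle z,s_k\rangle|=\sum_kw_k(z)|\langle z,P_Ns_k\rangle|,\qquad |P_Ns_k|\le1 .$$
Lemma 1, applied to $w|_{E_N}$ and the vectors $P_Ns_k$, yields $\sqrt N\le\kappa L$. Since $N$ is arbitrary, this is a contradiction. $\blacksquare$

Only the Lipschitz property of $(\cdot)^+$ was used.

## 7. Uniform continuity on the unit sphere

The Lipschitz condition can be weakened a great deal. If $w$ is uniformly continuous on the sphere, then for each $\varepsilon>0$ it satisfies a bound "$\varepsilon$ plus Lipschitz". The gradient no longer exists, so we first smooth by convolution with a Gaussian.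

**Proposition 2.** Let $N\ge2$, let $s_k\in\mathbb R^N$ with $|s_k|\le1$, and let $w:S^{N-1}\to\ell_1^+$ be continuous with $\|w\|_1\le M$ and $\|w(x)-w(y)\|_1\le\varepsilon+K|x-y|$ on $S^{N-1}$. Assume $|\langle h,z\rangle|\le\sum_kw_k(z)|\langle h,s_k\rangle|$ for all $z\in S^{N-1}$, $h\in\mathbb R^N$. Then
$$1\le\frac{\sqrt2\,cM+c^{-1}(M+2K)}{\sqrt N}+2c^{-1}\varepsilon .$$

*Proof.* Let $G,H$ be independent standard Gaussian vectors in $\mathbb R^N$.

**Step 1: extend $w$ homogeneously.** Put $W(z)=|z|\,w(z/|z|)$ for $z\ne0$ and $W(0)=0$. By homogeneity, $|\langle h,z\rangle|\le\sum_kW_k(z)|\langle h,s_k\rangle|$ for all $z,h\in\mathbb R^N$. Also $\|W(z)\|_1\le M|z|$, and $W$ is continuous. For $x,y\ne0$,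
$$|y|\frac{x}{|x|}-y=\frac{|y|-|x|}{|x|}\,x+(x-y),\qquad\text{so}\qquad |y|\Big|\frac x{|x|}-\frac y{|y|}\Big|\le2|x-y| .$$
Write $W(x)-W(y)=(|x|-|y|)\,w(x/|x|)+|y|\big(w(x/|x|)-w(y/|y|)\big)$. With $A:=M+2K$,
$$\|W(x)-W(y)\|_1\le M|x-y|+|y|\Big(\varepsilon+K\Big|\frac x{|x|}-\frac y{|y|}\Big|\Big)\le A|x-y|+\varepsilon|y|\qquad(x,y\ne0). \tag{9}$$

**Step 2: smooth, keeping the covering inequality.** Let $\widetilde W(z)=\mathbb E\,W(z+H)$. Since $\mathbb E\langle h,z+H\rangle=\langle h,z\rangle$, Jensen's inequality and Tonelli's theorem give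
$$|\langle h,z\rangle|\le\mathbb E|\langle h,z+H\rangle|\le\mathbb E\sum_kW_k(z+H)|\langle h,s_k\rangle|=\sum_k\widetilde W_k(z)|\langle h,s_k\rangle| . \tag{10}$$
This step needs the inequality for all $h$ and not only for $h=z$.

**Step 3: differentiate $\widetilde W$.** We have $\widetilde W_k(z)=(2\pi)^{-N/2}\int W_k(y)e^{-|y-z|^2/2}dy$, and $W_k(y)\le M|y|$. For $z$ in a bounded set, the integrand and all its $z$-derivatives are dominated by one integrable function, so $\widetilde W_k$ is $C^\infty$ and may be differentiated under the integral: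
$$\partial_v\widetilde W_k(z)=\mathbb E\,W_k(z+H)\langle H,v\rangle .$$
Moreover $\widetilde W_k(z)\le M\,\mathbb E|z+H|$, and for a unit vector $v$, $|\partial_v\widetilde W_k(z)|\le M\,\mathbb E|z+H||H|$. So $\widetilde W_k$ and $\nabla\widetilde W_k$ have at most linear growth, as (7) requires.

**Step 4: bound the sum of the gradients.** Fix $z$ and a unit vector $v$. Write $H=H'+\eta v$ with $\eta=\langle H,v\rangle$ standard normal and independent of $H'\perp v$. By independence $\mathbb E[W_k(z+H')\eta]=0$, so we may subtract it: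
$$\partial_v\widetilde W_k(z)=\mathbb E\big[\big(W_k(z+H'+\eta v)-W_k(z+H')\big)\eta\big].$$
Since $N\ge2$, $H'$ is a nondegenerate Gaussian vector in a space of dimension at least $1$. Hence $z+H'\ne0$ almost surely, and also $z+H\ne0$ almost surely. So (9) applies with $x=z+H'+\eta v$, $y=z+H'$:
$$\sum_k|\partial_v\widetilde W_k(z)|\le\mathbb E\big[\|W(z+H'+\eta v)-W(z+H')\|_1|\eta|\big]\le\mathbb E\big[A\eta^2+\varepsilon|z+H'||\eta|\big]\le A+\varepsilon(|z|+\sqrt N).$$
In the last step we used $\mathbb E\eta^2=1$, independence, $\mathbb E|\eta|=c\le1$, and $\mathbb E|z+H'|\le|z|+\sqrt N$. For general $v$ this reads $\sum_k|\langle\nabla\widetilde W_k(z),v\rangle|\le|v|\,(A+\varepsilon(|z|+\sqrt N))$. Average over a standard Gaussian $v$, as in (8):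
$$c\sum_k|\nabla\widetilde W_k(z)|\le\sqrt N\,\big(A+\varepsilon(|z|+\sqrt N)\big).$$

**Step 5: put $h=z=G$ in (10).** By (7) for $u=\widetilde W_k$, $s=s_k$, summed over $k$,
$$N\le c\,\mathbb E\|\widetilde W(G)\|_1+\mathbb E\sum_k|\nabla\widetilde W_k(G)|\le cM\,\mathbb E|G+H|+c^{-1}\sqrt N\,(A+2\varepsilon\sqrt N),$$
where $\mathbb E|G|\le\sqrt N$ was used in the last term. Finally $\mathbb E|G+H|\le(\mathbb E|G+H|^2)^{1/2}=\sqrt{2N}$. Divide by $N$. $\square$

**Theorem 2.** For $(X,C)$ as in Theorem 1 there are no functions $(\cdot)^\pm:S_X\to C$ on the unit sphere $S_X$ with $x=x^+-x^-$ and $(\cdot)^+$ uniformly continuous. In particular there is no decomposition of $X$ that is uniformly continuous (or Hölder, or Lipschitz) on the unit ball.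

*Proof.* Suppose there are.

**Step 1: extract $w$ on the sphere.** For $z\in S_{\ell_2}$ the vector $(z,0)$ is in $S_X$. Write $(z,0)^+=(u(z),w(z))$. Proposition 1(e) concerns a single vector, so (5) holds for all $z\in S_{\ell_2}$ and $h\in\ell_2$, and $w:S_{\ell_2}\to\ell_1^+$ is uniformly continuous. Choose $\delta>0$ such that $|x-y|\le\delta$ implies $\|w(x)-w(y)\|_1\le\frac14$.

**Step 2: $w$ is bounded.** Fix $x_0\in S_{\ell_2}$. Any $x\in S_{\ell_2}$ is joined to $x_0$ by a great-circle arc of length at most $\pi$. Cut it into $n=\lceil\pi/\delta\rceil$ arcs of length at most $\delta$; chords are no longer than arcs, so $\|w(x)\|_1\le M:=\|w(x_0)\|_1+n/4$.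

**Step 3: an "$\varepsilon$ plus Lipschitz" bound.** If $|x-y|\le\delta$ then $\|w(x)-w(y)\|_1\le\frac14$. Otherwise $\|w(x)-w(y)\|_1\le2M\le\frac{2M}\delta|x-y|$. In both cases
$$\|w(x)-w(y)\|_1\le\tfrac14+\tfrac{2M}\delta|x-y| . \tag{11}$$

**Step 4: restrict and let $N\to\infty$.** For $z\in S_{E_N}$ and $h\in E_N$ we have $\langle h,s_k\rangle=\langle h,P_Ns_k\rangle$. So Proposition 2 applies to $w|_{S_{E_N}}$ and the vectors $P_Ns_k$, with $\varepsilon=\frac14$, $K=2M/\delta$, and $M,K$ independent of $N$. As $N\to\infty$ it gives $1\le\frac12c^{-1}=\frac12\sqrt{\pi/2}<0.63$, a contradiction.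

The last sentence of the theorem follows because the unit ball contains $S_X$ and Hölder or Lipschitz functions are uniformly continuous. $\blacksquare$

By contrast, *continuous* positively homogeneous decompositions always exist: see de Jeu–Messerschmidt, *A strong open mapping theorem for surjections from cones onto Banach spaces*, Adv. Math. 259 (2014), via Michael's selection theorem. So continuity cannot be improved to uniform continuity on bounded sets. We do not use this remark elsewhere.

## 8. Constants of order $\sqrt N$ in finite dimensions, and a reflexive example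

For an ordered space $(X,C)$ let $\Lambda(X,C)$ be the infimum of all $L$ for which there is a decomposition with both $(\cdot)^\pm$ $L$-Lipschitz. For example $\Lambda(\mathbb R,[0,\infty))\le1$.

For each $N$ let $S_N=\{s_1,\dots,s_m\}$ be a finite $\frac12$-net in the unit ball of $\ell_2^N$, contained in that ball. Let $X_N=\ell_2^N\oplus_1\ell_1^m$, meaning the direct sum with the sum of the two norms, and let $Q_N$, $C_N$ be as in Section 3 with $Z=\ell_2^N$. Proposition 1 applies. In particular every $x\in X_N$ is $a-b$ with $a,b\in C_N$ and $\|a\|+\|b\|\le6\|x\|$.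

Two facts are recalled. First, the $\ell_2$-sum $\big(\bigoplus_NX_N\big)_{\ell_2}$ consists of the sequences $(x_N)$, $x_N\in X_N$, with norm $\big(\sum\|x_N\|^2\big)^{1/2}<\infty$; it is reflexive if all $X_N$ are. Second, John's theorem (F. John, 1948): let $\dim X=d$, and let $|\cdot|$ be the Euclidean norm whose unit ball is the minimal-volume ellipsoid containing $B_X$. Then $|\cdot|\le\|\cdot\|$, and there are finitely many vectors $u_i$ with $|u_i|=\|u_i\|=1$ and numbers $c_i>0$ such that $x=\sum_ic_i\langle u_i,x\rangle u_i$ for all $x$. Taking traces gives $\sum_ic_i=d$; taking the inner product with $x$ gives $\sum_ic_i\langle u_i,x\rangle^2=|x|^2$. For $X=\ell_2^d$ one can take $u_i=e_i$ and $c_i=1$.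

**Theorem 3.**

(a) $\displaystyle\sqrt N/\kappa\le\Lambda(X_N,C_N)\le6\sqrt N$ for all $N$, although the generation constant is at most $6$.

(b) If $\dim X=d<\infty$ and every $x\in X$ is $a-b$ with $a,b\in C$ and $\|a\|+\|b\|\le\alpha\|x\|$, then $\Lambda(X,C)\le\alpha\sqrt d$.

(c) There is a reflexive Banach space $Y$ with a closed, normal, generating cone $D$ admitting no Lipschitz decomposition, and even none with $(\cdot)^+$ uniformly continuous on $S_Y$.

*Proof.* **(a), lower bound: Lemma 1 directly.** Let a decomposition of $X_N$ have $L$-Lipschitz $(\cdot)^+$, and write $(z,0)^+=(u(z),w(z))$. As in Theorem 1, $w:\ell_2^N\to\ell_1^+$ is $L$-Lipschitz, and (2) with $\varphi=\langle z,\cdot\rangle$ gives $|z|^2\le\sum_kw_k(z)|\langle z,s_k\rangle|$. So $\sqrt N\le\kappa L$.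

**(a), upper bound: lift the basis linearly.** By Proposition 1(a) choose $\beta_i$ with $Q_N\beta_i=e_i$, $\|\beta_i\|_1\le2$, and let $Rz=\sum_iz_i\beta_i$. Then $Q_NR=\mathrm{id}$ and $\|Rz\|_1\le2\sum_i|z_i|\le2\sqrt N|z|$. Proposition 1(f) gives a decomposition with both Lipschitz constants at most $\max(6\sqrt N,1)=6\sqrt N$.

**(b): the basis recipe of Section 2, with John's vectors in place of a basis.** Take $u_i,c_i$ from John's theorem. Write $u_i=a_i-b_i$ with $a_i,b_i\in C$, $\|a_i\|+\|b_i\|\le\alpha$, and put
$$x^+=\sum_ic_i\big(\langle u_i,x\rangle^+a_i+\langle u_i,x\rangle^-b_i\big),\qquad x^-=\sum_ic_i\big(\langle u_i,x\rangle^+b_i+\langle u_i,x\rangle^-a_i\big).$$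
Both are in $C$, and $x^+-x^-=\sum_ic_i\langle u_i,x\rangle(a_i-b_i)=\sum_ic_i\langle u_i,x\rangle u_i=x$. The map $t\mapsto t^+a+t^-b$ is $\max(\|a\|,\|b\|)$-Lipschitz, and $\max(\|a_i\|,\|b_i\|)\le\alpha$. So by Cauchy–Schwarz both functions have Lipschitz constant at most
$$\alpha\sup_{\|x\|\le1}\sum_ic_i|\langle u_i,x\rangle|\le\alpha\sup_{\|x\|\le1}\Big(\sum_ic_i\Big)^{1/2}\Big(\sum_ic_i\langle u_i,x\rangle^2\Big)^{1/2}=\alpha\sqrt d\sup_{\|x\|\le1}|x|\le\alpha\sqrt d .$$

**(c), the space and the cone.** Let $Y=\big(\bigoplus_NX_N\big)_{\ell_2}$ and $D=\{(x_N)\in Y:x_N\in C_N\ \forall N\}$. $Y$ is reflexive, being an $\ell_2$-sum of finite-dimensional spaces. Let $\pi_N:Y\to X_N$ be the coordinate projection, of norm one. $D$ is a cone because each $C_N$ is, and it is closed as the intersection of the closed sets $\pi_N^{-1}(C_N)$. It is generating: given $(x_N)\in Y$, write $x_N=a_N-b_N$ with $a_N,b_N\in C_N$ and $\|a_N\|+\|b_N\|\le6\|x_N\|$; because the bound is uniform, $(a_N),(b_N)\in Y$, so they are in $D$. It is normal: $0\le(x_N)\le(x'_N)$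 in $Y$ means $0\le x_N\le x_N'$ in every $X_N$, so $\|x_N\|\le2\|x_N'\|$ by Proposition 1(d), and the norms in $Y$ satisfy the same inequality.

**(c), no Lipschitz decomposition: project to $X_N$.** Suppose $Y$ has a decomposition with $(\cdot)^+$ $L$-Lipschitz. View $X_N\subset Y$ and, for $x\in X_N$, consider $\pi_N(x^+)$ and $\pi_N(x^-)$. They lie in $C_N$, their difference is $\pi_N(x)=x$, and $x\mapsto\pi_N(x^+)$ is $L$-Lipschitz. By the lower-bound argument in (a), $\sqrt N\le\kappa L$ for all $N$, a contradiction.

**(c), no uniform continuity on $S_Y$: a common bound for all $N$.** Suppose only that there are $(\cdot)^\pm:S_Y\to D$ with $y=y^+-y^-$ and $(\cdot)^+$ uniformly continuous. For $z\in S^{N-1}$, the vector $(z,0)\in X_N\subset Y$ has norm one. Let $w_N(z)$ be the $\ell_1$-component of $\pi_N\big((z,0)^+\big)$. By Proposition 1(e), $w_N:S^{N-1}\to\ell_1^+$ satisfies (5), for all $h\in\mathbb R^N$. Choose $\delta>0$ such that $\|y-y'\|\le\delta$ implies $\|y^+-y'^+\|\le\frac14$ on $S_Y$. Then $|x-y|\le\delta$ implies $\|w_N(x)-w_N(y)\|_1\le\frac14$,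 for every $N$.

To apply Proposition 2 with constants independent of $N$, we need a common bound on $\|w_N\|_1$. Fix a unit vector $b\in\ell_2^1\subset X_1\subset Y$. For $N\ge2$ and a unit vector $z\in\ell_2^N\subset X_N$, the vectors $\cos\theta\,b+\sin\theta\,z$, $0\le\theta\le\pi/2$, have norm $(\cos^2\theta+\sin^2\theta)^{1/2}=1$ in $Y$, because $b$ and $z$ lie in different summands. They form an arc of length $\pi/2$ in $S_Y$ from $b$ to $z$. Cutting it into $n=\lceil\pi/(2\delta)\rceil$ pieces of length at most $\delta$ gives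
$$\|w_N(z)\|_1\le\|z^+\|\le M:=\|b^+\|+\tfrac n4 ,$$
independently of $N\ge2$. As in (11), $\|w_N(x)-w_N(y)\|_1\le\frac14+\frac{2M}\delta|x-y|$. Proposition 2 with $\varepsilon=\frac14$ and $K=2M/\delta$ gives, as $N\to\infty$, $1\le\frac12c^{-1}<0.63$, a contradiction. $\blacksquare$

Part (b) applied to $X_N$ itself gives $6\sqrt{N+m}$, which is weaker than the upper bound in (a), since it counts all of $\ell_1^m$.

## 9. Other spaces in place of $\ell_2$, and complemented copies of $\ell_2^N$

**Definition (uniformly complemented copies of $\ell_2^N$).** $Z$ contains uniformly complemented copies of $\ell_2^N$, $N\in\mathbb N$, if there is $\lambda$ such that for every $N$ there are operators $J:\ell_2^N\to Z$ and $P:Z\to\ell_2^N$ with $PJ=\mathrm{id}$ and $\|J\|\|P\|\le\lambda$.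

Example: $Z=\ell_2$ with $J$ the inclusion of $E_N$ and $P=P_N$, $\lambda=1$.

**Definition (nontrivial type).** $Z$ has nontrivial type if for some $p>1$ and $T<\infty$ all finite families in $Z$ satisfy $\big(\mathbb E\|\sum_i\epsilon_iz_i\|^2\big)^{1/2}\le T\big(\sum_i\|z_i\|^p\big)^{1/p}$, where $\epsilon_i$ are independent uniform signs.

Example: a Hilbert space has it with $p=2$, $T=1$, because $\mathbb E|\sum\epsilon_iz_i|^2=\sum|z_i|^2$. The space $\ell_1$ does not: $\|\sum_{i\le n}\epsilon_ie_i\|_1=n$ for all signs, and $n\le Tn^{1/p}$ fails for large $n$ if $p>1$.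

**Theorem 4.** Let $Z$ be a separable Banach space, $(s_k)$ dense in $B_Z$, $Qe_k=s_k$, and $C_Z=\{(Q\beta,w):0\le\beta\le w\}\subset X_Z=Z\oplus_1\ell_1$. Then $C_Z$ is a closed generating cone with bounded base. If $X_Z$ has a decomposition with $(\cdot)^+$ $L$-Lipschitz, then for all $N$ and all operators $J:\ell_2^N\to Z$, $P:Z\to\ell_2^N$ with $PJ=\mathrm{id}$,
$$\sqrt N\le\kappa\,L\,\|J\|\,\|P\| .$$
In particular $X_Z$ has no Lipschitz decomposition if $Z$ contains uniformly complemented copies of $\ell_2^N$, $N\in\mathbb N$. By Figiel–Tomczak-Jaegermann and Pisier this holds for every infinite-dimensional $Z$ of nontrivial type. If $Z$ is finite-dimensional or isomorphic to $\ell_1$, then $X_Z$ does have a Lipschitz decomposition.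

*Proof.* **Step 1: the cone.** The first claim is Proposition 1(b), (c), (d).

**Step 2: the inequality, by moving (2) to $\mathbb R^N$.** Write $(z,0)^+=(u(z),w(z))$. As in Theorem 1, $w:Z\to\ell_1^+$ is $L$-Lipschitz and satisfies (2). For $x,h\in\mathbb R^N$ take $z=Jx$ and $\varphi=P^*h$, that is, $\varphi(\cdot)=\langle h,P\,\cdot\rangle$. Since $\varphi(z)=\langle h,PJx\rangle=\langle h,x\rangle$,
$$|\langle h,x\rangle|\le\sum_kw_k(Jx)\,|\langle h,Ps_k\rangle| .$$
Since $PJ=\mathrm{id}$, $\|P\|\ne0$. Put $\widehat w(x)=\|P\|\,w(Jx)$ and $\widehat s_k=Ps_k/\|P\|$. Then $|\widehat s_k|\le1$, $\widehat w$ is $L\|J\|\|P\|$-Lipschitz, and $h=x$ gives $|x|^2\le\sum_k\widehat w_k(x)|\langle x,\widehat s_k\rangle|$. Lemma 1 gives $\sqrt N\le\kappa L\|J\|\|P\|$.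

**Step 3: the negative consequences.** If $\|J\|\|P\|\le\lambda$ is possible for every $N$, then $\sqrt N\le\kappa L\lambda$ for all $N$, which is impossible. That infinite-dimensional spaces of nontrivial type contain uniformly complemented copies of $\ell_2^N$ is quoted from Figiel–Tomczak-Jaegermann and Pisier.

**Step 4: the positive cases, by lifting a basis.** By Proposition 1(f) it suffices to find a bounded linear $R$ with $QR=\mathrm{id}_Z$. If $Z$ is finite-dimensional with basis $f_1,\dots,f_d$, choose $\beta_i$ with $Q\beta_i=f_i$ and let $R$ be the linear map with $Rf_i=\beta_i$; it is bounded because $\dim Z<\infty$. If $T:\ell_1\to Z$ is an isomorphism, choose by Proposition 1(a) vectors $\beta_i$ with $Q\beta_i=Te_i$ and $\|\beta_i\|_1\le2|Te_i|\le2\|T\|$. Then $\widehat R\,a=\sum_ia_i\beta_i$ defines a bounded operator $\ell_1\to\ell_1$ with $Q\widehat R=T$, and $R=\widehat RT^{-1}$ satisfies $QR=\mathrm{id}_Z$. $\blacksquare$
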